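
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Unbounded oscillation of the remainder in the mean square of the Dirichlet divisor problem}


\begin{abstract}
Let $\Delta(x)$ be the remainder term in the Dirichlet divisor problem and write
$\int_2^X\Delta(x)^2\,dx=cX^{3/2}+F(X)$ with Tong's constant $c$. On average $F(x)$ is
$-(4\pi^2)^{-1}x\log^2x+\kappa x\log x+O(x)$, and it was conjectured that this holds pointwise.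
We disprove the conjecture: the difference of the two sides is
$\Omega\bigl(x(\log\log x)^3\bigr)$, and after division by $x$ it is unbounded both above and below.
The large values come from short intervals in which the Vorono\u{\i} series of $\Delta$, as a function of $\sqrt x$,
repeats its singularity at the origin.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}

Let $d(n)$ be the number of divisors of $n$, let $\gamma$ be Euler's constant, and for $x\ge1$ let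
\[
\Delta(x)=\sum_{n\le x}d(n)-x(\log x+2\gamma-1)
\]
be the remainder term in the Dirichlet divisor problem. By a result of Tong,
\begin{equation}\label{eq:tong}
\int_2^X\Delta(x)^2\,dx=cX^{3/2}+F(X),\qquad
c=\frac1{6\pi^2}\sum_{n=1}^\infty\frac{d(n)^2}{n^{3/2}},
\end{equation}
where \eqref{eq:tong} defines $F$, and $F(X)$ is of lower order than $X^{3/2}$: Preissmann's bound is
\begin{equation}\label{eq:preissmann}
F(X)\ll X\log^4X .
\end{equation}
Finer information is available on average. Lau and Tsang showed that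
\[
\int_2^XF(x)\,dx=-\frac1{8\pi^2}X^2\log^2X+c'X^2\log X+O(X^2)
\]
for some constant $c'$. Since
$\int_2^X x\log^2x\,dx=\frac12X^2\log^2X-\frac12X^2\log X+O(X^2)$ and
$\int_2^Xx\log x\,dx=\frac12X^2\log X+O(X^2)$, this says that for exactly one constant $\kappa$, namely
$\kappa=2c'-(4\pi^2)^{-1}$, the functions
\[
M(x)=-\frac1{4\pi^2}x\log^2x+\kappa x\log x,\qquad R(x)=F(x)-M(x)
\]
satisfy
\begin{equation}\label{eq:lautsang}
\int_2^XR(x)\,dx\ll X^2 .
\end{equation}
So $R(x)$ is $O(x)$ in the mean. The natural guess, stated as a conjecture in \cite{kokyuroku}, is that this also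
holds pointwise:
\begin{equation}\label{eq:conj}
F(x)=-\frac1{4\pi^2}x\log^2x+\kappa x\log x+O(x),\qquad\text{that is,}\qquad R(x)=O(x).
\end{equation}

We prove that \eqref{eq:conj} is false.

\begin{theorem}\label{thm:size}
\begin{enumerate}
\item[(a)] $\displaystyle\limsup_{x\to\infty}\frac{|R(x)|}{x(\log\log x)^3}\ge\frac1{12\pi^2}$. In
particular $R(x)\ne O(x)$.
\item[(b)] $\displaystyle\limsup_{x\to\infty}\frac1{x(\log\log x)^3}
\int_x^{(\sqrt x+1)^2}\Delta(y)^2\,dy\ge\frac1{6\pi^2}$.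
\item[(c)] Let $\widetilde M$ be any real function on $[2,\infty)$ such that, as $x\to\infty$,
\[
\frac{\widetilde M\bigl((\sqrt x+1)^2\bigr)}{(\sqrt x+1)^2}-\frac{\widetilde M(x)}x
=o\bigl((\log\log x)^3\bigr).
\]
Then $\displaystyle\limsup_{x\to\infty}\frac{|F(x)-\widetilde M(x)|}{x(\log\log x)^3}\ge\frac1{12\pi^2}$.
\end{enumerate}
\end{theorem}

The hypothesis in (c) holds, for example, when $\widetilde M(x)$ is $x$ times a polynomial in $\log x$. So no choice of
main terms of this smooth kind repairs the conjecture. The proof of Theorem~\ref{thm:size} bounds a difference of two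
values of $R(x)/x$ from below, so it does not say which sign the large value has. The second theorem gives both signs,
but without a rate.

\begin{theorem}\label{thm:signs}
$\displaystyle\limsup_{x\to\infty}\frac{R(x)}x=+\infty$ and
$\displaystyle\liminf_{x\to\infty}\frac{R(x)}x=-\infty$.
\end{theorem}

We do not claim that $(\log\log x)^3$ or the constants are optimal, nor that the rate of
Theorem~\ref{thm:size} holds for each sign separately.

\subsection{What is used}

We write $e(z)=e^{2\pi iz}$. Besides \eqref{eq:preissmann} and \eqref{eq:lautsang} (the latter only for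
Theorem~\ref{thm:signs}) we use the following results.
\begin{itemize}
\item Dirichlet's bound $\Delta(x)\ll x^{1/2}$ for $x\ge1$, and the elementary facts
$\sum_{n\le x}d(n)\ll x\log x$ $(x\ge 2)$ and $d(n)\ll_\varepsilon n^\varepsilon$.
\item The truncated Vorono\u{\i} formula (\cite[\S12.4]{titchmarsh}, \cite[Ch.~3]{ivic}): for every fixed
$\varepsilon>0$ and $1\le Z\ll x$,
\begin{equation}\label{eq:voronoi}
\Delta(x)=\frac{x^{1/4}}{\pi\sqrt2}\sum_{n\le Z}\frac{d(n)}{n^{3/4}}
\cos\Bigl(4\pi\sqrt{nx}-\frac\pi4\Bigr)+O(x^\varepsilon)+O(x^{1/2+\varepsilon}Z^{-1/2}).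
\end{equation}
\item Dirichlet's simultaneous approximation theorem: for real $\alpha_1,\dots,\alpha_k$ and an integer $q\ge1$ there is
an integer $1\le j\le q^k$ with $\|j\alpha_i\|\le1/q$ for all $i$, where $\|\cdot\|$ is the distance to the nearest integer.
\item The Montgomery--Vaughan mean value theorem: for finitely many distinct real $\lambda_n$, with an absolute implied
constant,
\begin{equation}\label{eq:mv}
\int_T^{2T}\Bigl|\sum_na_ne(\lambda_nt)\Bigr|^2dt=\sum_n|a_n|^2\bigl(T+O(\delta_n^{-1})\bigr),\qquad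
\delta_n=\min_{m\ne n}|\lambda_m-\lambda_n| .
\end{equation}
This is used only for Theorem~\ref{thm:signs}.
\item The numbers $\sqrt q$, $q\ge1$ squarefree, are linearly independent over $\mathbb Q$ (Besicovitch). This is used only for
Theorem~\ref{thm:signs}.
\end{itemize}

\section{The conjecture as a statement about short mean squares}\label{sec:reduction}

The phases in \eqref{eq:voronoi} are linear in $t=\sqrt x$, and the factor in front of the sum is, up to a constant,
$x^{1/4}=t^{1/2}$. We therefore put, for $t\ge2$,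
\[
D(t)=t^{-1/2}\Delta(t^2),\qquad E(t)=\frac{F(t^2)}{t^2},\qquad
G(t)=\frac{R(t^2)}{t^2}=E(t)+\frac1{\pi^2}\log^2t-2\kappa\log t .
\]
The conjecture \eqref{eq:conj} says that $G$ is bounded. Put $X=t^2$ in \eqref{eq:tong}:
$\int_2^{t^2}\Delta^2=ct^3+t^2E(t)$. Hence $E$ is locally absolutely continuous and, almost everywhere,
$(t^2E)'=2t\,\Delta(t^2)^2-3ct^2=t^2(2D^2-3c)$, that is,
\begin{equation}\label{eq:Eprime}
E'(t)=2D(t)^2-3c-\frac{2E(t)}t,\qquad E(t)\ll\log^4t,
\end{equation}
the second relation being \eqref{eq:preissmann}. Thus $E$ accumulates the deviation of $2D^2$ from its mean value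
$3c$. Integrating over $[t,t+1]$,
\begin{equation}\label{eq:increment}
E(t+1)-E(t)=2\int_t^{t+1}D(v)^2\,dv-3c+O\Bigl(\frac{\log^4t}t\Bigr).
\end{equation}
The correction $\pi^{-2}\log^2t-2\kappa\log t$ changes by $o(1)$ over a unit interval. So if $G$ were bounded, then
$\int_t^{t+1}D^2$ would be bounded as well. It is not:

\begin{proposition}\label{prop:main}
$\displaystyle\limsup_{t\to\infty}\frac1{(\log\log t)^3}\int_t^{t+1}D(v)^2\,dv\ge\frac1{12\pi^2}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:size}, given Proposition~\ref{prop:main}]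
Choose a sequence of $t\to\infty$ along which $\int_t^{t+1}D^2\ge(\frac1{12\pi^2}-o(1))(\log\log t)^3$.

(b) With $x=t^2$ and $y=v^2$,
\[
\int_{t^2}^{(t+1)^2}\Delta(y)^2\,dy=\int_t^{t+1}2v^2D(v)^2\,dv\ge2t^2\int_t^{t+1}D(v)^2\,dv
\ge\Bigl(\frac1{6\pi^2}-o(1)\Bigr)x(\log\log t)^3,
\]
and $\log\log x\sim\log\log t$.

(c) Put $\widetilde G(t)=(F(t^2)-\widetilde M(t^2))/t^2$. By the hypothesis with $x=t^2$,
$\widetilde G(t+1)-\widetilde G(t)$ differs
from $E(t+1)-E(t)$ by $o((\log\log t)^3)$, so by \eqref{eq:increment} it is at least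
$(\frac1{6\pi^2}-o(1))(\log\log t)^3$ along our sequence. Hence
$\max(|\widetilde G(t)|,|\widetilde G(t+1)|)\ge(\frac1{12\pi^2}-o(1))(\log\log t)^3$. Take $x=t^2$ or
$x=(t+1)^2$, whichever gives the maximum; in both cases $\log\log x\sim\log\log t$.

(a) This is (c) with $\widetilde M=M$, since $M(x)/x=-(4\pi^2)^{-1}\log^2x+\kappa\log x$ changes by $o(1)$ between
$x$ and $(\sqrt x+1)^2$.
\end{proof}

\begin{remark}
Preissmann's bound is used very weakly. In \eqref{eq:increment}, and again in Section~\ref{sec:signs}, it is only needed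
that $E(t)=o(t)$, that is, $F(x)=o(x^{3/2})$.
\end{remark}

\section{Where the cube of the double logarithm comes from}\label{sec:idea}

This section is heuristic, except for \eqref{eq:fresnel}; Section~\ref{sec:proof} makes it precise. By \eqref{eq:voronoi},
$D(t)$ is, up to a small error, a long sum
\[
\frac1{\pi\sqrt2}\sum_n\frac{d(n)}{n^{3/4}}\cos\Bigl(4\pi\sqrt n\,t-\frac\pi4\Bigr).
\]
By Dirichlet's approximation theorem there are large $t_0$ for which all numbers $2\sqrt n\,t_0$ with $n\le N$ are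
nearly integers. The $n$-th phase $4\pi\sqrt n\,t_0$ is then nearly a multiple of $2\pi$, so the function $v\mapsto D(t_0+v)$
imitates, as far as the terms $n\le N$ are concerned, the Vorono\u{\i} series with $t$ replaced by the small quantity
$v$. What does this series look like near $v=0$?

Consider first the simpler series with $d(n)$ replaced by $1$. Replacing the sum by an integral and putting $y=s^2$ gives, for
$v>0$,
\[
\int_0^\infty y^{-3/4}\cos\Bigl(4\pi\sqrt y\,v-\frac\pi4\Bigr)dy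
=2\int_0^\infty s^{-1/2}\cos\Bigl(4\pi sv-\frac\pi4\Bigr)ds
=\frac2{\sqrt{4\pi v}}\int_0^\infty\frac{\cos(u-\frac\pi4)}{\sqrt u}\,du=v^{-1/2}.
\]
Here we used $\int_0^\infty u^{-1/2}\cos u\,du=\int_0^\infty u^{-1/2}\sin u\,du=\sqrt{\pi/2}$, so that
\begin{equation}\label{eq:fresnel}
\int_0^\infty\frac{\cos(u-\frac\pi4)}{\sqrt u}\,du=\frac1{\sqrt2}\Bigl(\sqrt{\tfrac\pi2}+\sqrt{\tfrac\pi2}\Bigr)=\sqrt\pi .
\end{equation}
For $v<0$ the same computation has $\cos(u+\frac\pi4)$ in place of $\cos(u-\frac\pi4)$, and the result is $0$. So the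
simpler series has a one-sided singularity $v^{-1/2}$, which just fails to be square integrable:
$\int_\delta^1v^{-1}dv=\log(1/\delta)$.

Now restore $d(n)$, whose density near $y$ is $\log y+2\gamma$. The factor $\log y$, effective at $y\approx v^{-2}$,
should contribute $2\log(1/v)$, so the singularity becomes $2v^{-1/2}\log(1/v)$ to leading order, and
\[
D(t_0+v)\approx\frac1{\pi\sqrt2}\cdot2v^{-1/2}\log\frac1v=\frac{\sqrt2}\pi\,v^{-1/2}\log\frac1v .
\]
The terms $n\le N$ have frequencies up to $2\sqrt N$, so the imitation can be trusted down to $v\approx N^{-1/2}$. This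
predicts
\[
\int_{t_0}^{t_0+1}D^2\gtrsim\frac2{\pi^2}\int_{N^{-1/2}}^1\frac{\log^2(1/v)}v\,dv
=\frac2{3\pi^2}\Bigl(\frac12\log N\Bigr)^3=\frac{\log^3N}{12\pi^2} .
\]
Dirichlet's theorem aligns the $N$ phases to accuracy $1/N$ at some $t_0$ with $N^N\le t_0\le N^{2N}$. For such $t_0$ we
have $\log\log t_0\sim\log N$, and Proposition~\ref{prop:main} appears with its constant.

To make this rigorous one must deal with the terms $n>N$, over which there is no control at $t_0$. We test $D(t_0+v)$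
against a smooth function $g(v)$ that has the predicted shape $v^{-1/2}\log(1/v)$ and is cut off slightly above the
resolution $N^{-1/2}$. Smoothness makes the terms $n>N$ negligible. Because $g$ has the shape predicted for $D(t_0+v)$,
the Cauchy--Schwarz inequality $(\int Dg)^2\le\int D^2\int g^2$ should give the predicted constant. Finally, $g$ lives on
$v>0$ because the singularity does.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Fix $0<\beta<\frac14$. Let $N\to\infty$ through the integers and put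
\[
\eta=N^{-1/2+\beta},\qquad\ell=\log\frac1\eta=\Bigl(\frac12-\beta\Bigr)\log N .
\]
In this section $N$ is sufficiently large, $o(1)$ refers to $N\to\infty$, and implied constants may depend on $\beta$ and
on the cutoff $\psi$ below, but not on $N$ unless indicated by a subscript.

\subsection{The test function}

Let $\psi\in C^\infty(\mathbb R)$ be nondecreasing with $\psi=0$ on $(-\infty,1]$ and $\psi=1$ on $[2,\infty)$. For
$v>0$ put
\[
g(v)=v^{-1/2}\log\frac1v\;\rho(v),\qquad\rho(v)=\psi(v/\eta)\bigl(1-\psi(2v)\bigr),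
\]
and $g(v)=0$ for $v\le0$. Then $g\ge0$ is smooth and supported in $[\eta,1]$, $0\le\rho\le1$, and $\rho=1$ on
$[2\eta,\frac12]$.

\begin{lemma}\label{lem:g}
Uniformly in $N$:
\begin{align}
&g^{(j)}(v)\ll v^{-1/2-j}\log(2/v)\quad(0<v\le1,\ j=0,1,2),\qquad\int_0^1g(v)\,dv\le4;\label{eq:gder}\\
&\|g\|_2^2=\int_0^1v^{-1}\log^2(1/v)\,\rho(v)^2\,dv=\tfrac13\ell^3+O(\ell^2),\quad
\int_0^1v^{-1}\log^2(1/v)\,\rho(v)\,dv=\tfrac13\ell^3+O(\ell^2);\label{eq:gnorm}\\
&\Bigl|\int_0^1g(v)\,e(2\sqrt y\,v)\,dv\Bigr|\ll y^{-1}\eta^{-3/2}\ell\qquad(y\ge1).\label{eq:gfourier}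
\end{align}
\end{lemma}

\begin{proof}
The $j$-th derivative of $\psi(v/\eta)$, $j\ge1$, is $O(\eta^{-j})$ and vanishes outside $[\eta,2\eta]$, hence it is
$O(v^{-j})$. The same holds for $\psi(2v)$, whose derivatives live on $[\frac12,1]$. The $j$-th derivative of
$v^{-1/2}\log(1/v)$ is $O(v^{-1/2-j}\log(2/v))$. The product rule gives the first part of \eqref{eq:gder}, and
$\int_0^1v^{-1/2}\log(1/v)\,dv=4$ gives the second. For \eqref{eq:gnorm}, $\int_\eta^1v^{-1}\log^2(1/v)\,dv=\frac13\ell^3$,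
while $[\eta,2\eta]$ contributes $O(\ell^2)$ and $[\frac12,1]$ contributes $O(1)$; outside these two intervals $\rho=1$ on
$[\eta,1]$. Finally, integrating by parts twice,
\[
\Bigl|\int_0^1 g(v)\,e(2\sqrt y\,v)\,dv\Bigr|\le\frac1{16\pi^2y}\int_\eta^1|g''(v)|\,dv
\ll y^{-1}\int_\eta^1v^{-5/2}\log(2/v)\,dv\ll y^{-1}\eta^{-3/2}\ell.\qedhere
\]
\end{proof}

\subsection{The point of alignment}

Apply Dirichlet's approximation theorem with $q=N$ to the $N$ numbers $2\sqrt n\,N^N$, $n\le N$. There is an integer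
$1\le j\le N^N$ such that the integer $t_0=jN^N$ satisfies
\[
\|2\sqrt n\,t_0\|\le\frac1N\quad(1\le n\le N),\qquad N^N\le t_0\le N^{2N}.
\]
The factor $N^N$ built into $t_0$ forces $t_0\to\infty$, and $\log\log t_0\sim\log N$. Put
\[
L=\int_0^1D(t_0+v)\,g(v)\,dv,\qquad
h(y)=\int_0^1g(v)\cos\Bigl(4\pi\sqrt y\,v-\frac\pi4\Bigr)dv,\qquad f(y)=y^{-3/4}h(y).
\]

\begin{lemma}\label{lem:L}
$\displaystyle L=\frac1{\pi\sqrt2}\,S+o(1)$ with $\displaystyle S=\sum_{n\ge1}d(n)f(n)$, the series being absolutely convergent.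
\end{lemma}

\begin{proof}
Use \eqref{eq:voronoi} with $x=(t_0+v)^2$, $Z=t_0^2$ and some $\varepsilon<\frac14$. After division by $(t_0+v)^{1/2}$ the
error terms are $O(t_0^{-1/2+2\varepsilon})=o(1)$, uniformly for $0\le v\le1$. Since $\int g\le4$,
\[
L=\frac1{\pi\sqrt2}\sum_{n\le t_0^2}\frac{d(n)}{n^{3/4}}\,
\mathrm{Re}\Bigl[e^{-i\pi/4}e(2\sqrt n\,t_0)\int_0^1g(v)\,e(2\sqrt n\,v)\,dv\Bigr]+o(1).
\]
By \eqref{eq:gfourier}, and since $\sum_{n>N}d(n)n^{-7/4}\ll N^{-3/4}\log N$, the terms with $n>N$ contribute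
\[
\ll\eta^{-3/2}\ell\sum_{n>N}d(n)n^{-7/4}\ll N^{3/4-3\beta/2}\,N^{-3/4}\log^2N=N^{-3\beta/2}\log^2N=o(1).
\]
This is where we use that the cutoff $\eta$ exceeds the resolution $N^{-1/2}$ by a power of $N$. For $n\le N$ we have
$|e(2\sqrt n\,t_0)-1|\le2\pi/N$, so, again by $\int g\le4$, replacing $e(2\sqrt n\,t_0)$ by $1$ costs
\[
\ll\frac1N\sum_{n\le N}\frac{d(n)}{n^{3/4}}\ll N^{-3/4}\log N=o(1).
\]
What remains is $(\pi\sqrt2)^{-1}\sum_{n\le N}d(n)f(n)$. The bound just used for $n>N$ does not depend on the unimodular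
factors $e(2\sqrt n\,t_0)$ or on the upper limit of summation, so
extending the sum to all $n$ costs $o(1)$, and the full series converges absolutely.
\end{proof}

It remains to evaluate $S$, in which $t_0$ no longer appears.

\subsection{Evaluation of the aligned sum}

To replace $\sum d(n)f(n)$ by an integral we need to know how fast $f$ varies.

\begin{lemma}\label{lem:h}
For $y\ge1$, uniformly in $N$,
\[
h(y)\ll y^{-1/4}\log(2y),\qquad f(y)\ll y^{-1}\log(2y),\qquad f'(y)\ll y^{-2}\log(2y).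
\]
Moreover $f(y)\ll\eta^{-3/2}\ell\,y^{-7/4}$.
\end{lemma}

\begin{proof}
Put $a=4\pi\sqrt y>1$. We use
\[
\int_0^{1/a}v^{-1/2}\log\frac2v\,dv\ll a^{-1/2}\log(2a),\quad
\int_0^{1/a}v^{1/2}\log\frac2v\,dv\ll a^{-3/2}\log(2a),\quad
\int_{1/a}^1v^{-3/2}\log\frac2v\,dv\ll a^{1/2}\log(2a).
\]
For $h$, estimate the integral over $[0,1/a]$ trivially and integrate by parts once on $[1/a,1]$, where $g(1)=0$. By
\eqref{eq:gder},
\[
h(y)\ll a^{-1/2}\log(2a)+a^{-1}\Bigl(g(1/a)+\int_{1/a}^1|g'(v)|\,dv\Bigr)\ll a^{-1/2}\log(2a)\ll y^{-1/4}\log(2y).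
\]
Next,
\[
h'(y)=-2\pi y^{-1/2}\int_0^1v\,g(v)\sin\Bigl(av-\frac\pi4\Bigr)dv .
\]
On $[0,1/a]$ the integral is $\ll a^{-3/2}\log(2a)$. On $[1/a,1]$ integrate by parts twice; the boundary terms at $1$
vanish. By \eqref{eq:gder}, $(vg)'\ll v^{-1/2}\log(2/v)$ and $(vg)''\ll v^{-3/2}\log(2/v)$, so this part is
\[
\ll a^{-1}\cdot a^{-1}g(1/a)+a^{-2}\bigl|(vg)'(1/a)\bigr|+a^{-2}\int_{1/a}^1|(vg)''|\,dv\ll a^{-3/2}\log(2a).
\]
Hence $h'(y)\ll y^{-1/2}y^{-3/4}\log(2y)=y^{-5/4}\log(2y)$. The bounds for $f=y^{-3/4}h$ and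
$f'=-\frac34y^{-7/4}h+y^{-3/4}h'$ follow. The last claim is \eqref{eq:gfourier}.
\end{proof}

\begin{lemma}\label{lem:S}
$S=\frac23\ell^3+O(\ell^2)$.
\end{lemma}

\begin{proof}
\emph{From the sum to an integral.} Write $A(y)=\sum_{n\le y}d(n)=y\log y+(2\gamma-1)y+\Delta(y)$. For $Y\ge2$, partial
summation gives $\sum_{n\le Y}d(n)f(n)=A(Y)f(Y)-\int_1^YA(y)f'(y)\,dy$. Insert the formula for $A$ and integrate the
smooth part by parts back. Since $f(y)\ll_Ny^{-7/4}$ by Lemma~\ref{lem:h}, the boundary terms at $Y$ tend to $0$ as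
$Y\to\infty$ with $N$ fixed, and
\[
S=\int_1^\infty(\log y+2\gamma)f(y)\,dy+(2\gamma-1)f(1)-\int_1^\infty\Delta(y)f'(y)\,dy .
\]
Here $f(1)=O(1)$, and by Dirichlet's bound the last integral is $\ll\int_1^\infty y^{1/2}\cdot y^{-2}\log(2y)\,dy=O(1)$.

\emph{The part with $2\gamma$.} By Lemma~\ref{lem:h}, the range $y\le\eta^{-2}$ contributes
$\ll\int_1^{\eta^{-2}}y^{-1}\log(2y)\,dy\ll\ell^2$, and the range $y>\eta^{-2}$ contributes
$\ll\eta^{-3/2}\ell\int_{\eta^{-2}}^\infty y^{-7/4}dy\ll\ell$.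

\emph{The part with $\log y$.} Substitute $y=s^2$, so that $\log y\;y^{-3/4}dy=4s^{-1/2}\log s\,ds$, and extend the
range to $s>0$. Since $|h|\le\int g\le4$, this extension costs at most $16\int_0^1s^{-1/2}|\log s|\,ds=O(1)$. Therefore
\[
S=4\int_0^\infty s^{-1/2}\log s\int_0^1g(v)\cos\Bigl(4\pi sv-\frac\pi4\Bigr)dv\,ds+O(\ell^2),
\]
where the outer integral converges absolutely by \eqref{eq:gfourier}. We want to integrate over $s$ first. Truncate at
$s\le U$ with $U\ge e^2$ and interchange. Since $s^{-1/2}\log s$ decreases to $0$ for $s\ge e^2$, the second mean value theorem gives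
\[
\int_U^\infty s^{-1/2}\log s\,\cos\Bigl(4\pi sv-\frac\pi4\Bigr)ds\ll v^{-1}U^{-1/2}\log U,
\]
uniformly for $v\in[\eta,1]$. Letting $U\to\infty$ with $N$ fixed, $S=\int_0^1g(v)J(v)\,dv+O(\ell^2)$, where, with
$s=u/(4\pi v)$ and \eqref{eq:fresnel},
\begin{align*}
J(v)&=4\int_0^\infty s^{-1/2}\log s\,\cos\Bigl(4\pi sv-\frac\pi4\Bigr)ds\\
&=\frac4{\sqrt{4\pi v}}\int_0^\infty u^{-1/2}\Bigl(\log u+\log\frac1{4\pi v}\Bigr)\cos\Bigl(u-\frac\pi4\Bigr)du\\
&=\frac4{\sqrt{4\pi v}}\Bigl(\sqrt\pi\log\frac1{4\pi v}+C\Bigr)=2v^{-1/2}\Bigl(\log\frac1v+C'\Bigr).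
\end{align*}
Here $C=\int_0^\infty u^{-1/2}\log u\,\cos(u-\frac\pi4)\,du$, a convergent integral, and $C'=C/\sqrt\pi-\log4\pi$. This is the
singularity found heuristically in Section~\ref{sec:idea}. Inserting $g(v)=v^{-1/2}\log(1/v)\rho(v)$ and using
\eqref{eq:gnorm},
\[
S=2\int_0^1\frac{\log^2(1/v)}v\,\rho(v)\,dv+O\Bigl(\int_\eta^1\frac{\log(1/v)}v\,dv\Bigr)+O(\ell^2)
=\tfrac23\ell^3+O(\ell^2).\qedhere
\]
\end{proof}

\subsection{Conclusion}

By the Cauchy--Schwarz inequality, Lemmas~\ref{lem:L} and~\ref{lem:S}, and \eqref{eq:gnorm},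
\[
\int_{t_0}^{t_0+1}D(v)^2\,dv\ge\frac{L^2}{\|g\|_2^2}
=\frac{\frac1{2\pi^2}\cdot\frac49\ell^6}{\frac13\ell^3}\,(1+o(1))
=\frac2{3\pi^2}\Bigl(\frac12-\beta\Bigr)^3\log^3N\,(1+o(1)).
\]
Since $t_0\to\infty$ and $\log N\sim\log\log t_0$, the upper limit in Proposition~\ref{prop:main} is at least
$\frac2{3\pi^2}(\frac12-\beta)^3$ for every $\beta\in(0,\frac14)$, hence at least $\frac1{12\pi^2}$. This proves
Proposition~\ref{prop:main} and with it Theorem~\ref{thm:size}; the conjecture \eqref{eq:conj} is false.\qed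

\section{Both signs: proof of Theorem~\ref{thm:signs}}\label{sec:signs}

Section~\ref{sec:proof} shows that $G$ rises by a large amount over $[t_0,t_0+1]$, but not whether it is then high or was
low before. To decide this we compare with the average of $G$, which \eqref{eq:lautsang} bounds: we average $G$ against
nonnegative weights $P(t)$ of mean $1$ that are large when $t$ is about one unit \emph{after} (respectively \emph{before}) a
point of alignment. If such a weighted average is far above (below) the plain average, then $G$ takes large positive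
(negative) values. In this section alignment is meant in a weaker sense than before: for the squarefree $q\le N$, the
numbers $2\sqrt q\,t$ are nearly equal modulo $1$, but not necessarily near integers. The weights are trigonometric
polynomials, so we need the Fourier coefficients of $G$; by
\eqref{eq:Eprime} these come from those of $D^2$.

Write $b_n=d(n)n^{-3/4}$, so that $\sum b_n^2<\infty$, and, for a function $u$,
\[
\mathcal M_T(u)=\frac1T\int_T^{2T}u(t)\,dt .
\]

\subsection{Fourier coefficients of $D^2$ and of $G$}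

Let $D_K(t)=\frac1{\pi\sqrt2}\sum_{n\le K}b_n\cos(4\pi\sqrt n\,t-\frac\pi4)$. By
$2\cos A\cos B=\cos(A-B)+\cos(A+B)$,
\begin{equation}\label{eq:DK2}
D_K(t)^2=\frac1{4\pi^2}\sum_{m,n\le K}b_mb_n
\bigl[\cos\bigl(4\pi(\sqrt m-\sqrt n)t\bigr)+\sin\bigl(4\pi(\sqrt m+\sqrt n)t\bigr)\bigr].
\end{equation}
For real $\omega$ let $c_K(\omega)=\lim_{T\to\infty}\mathcal M_T\bigl(D_K^2\,e(-\omega t)\bigr)$, the coefficient of $e(\omega t)$ in this trigonometric
polynomial.

\begin{lemma}\label{lem:cD}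
For every real $\omega$ the limit $c(\omega)=\lim_{T\to\infty}\mathcal M_T\bigl(D^2\,e(-\omega t)\bigr)$ exists and equals
$\lim_{K\to\infty}c_K(\omega)$.
\end{lemma}

\begin{proof}
Put $Z=\lfloor T^2\rfloor$. By \eqref{eq:voronoi} with $x=t^2$ and $\varepsilon=\frac18$, $D=D_Z+O(T^{-1/4})$ on $[T,2T]$. For
fixed $K$ and large $T$, $D_Z-D_K$ is the real part of an exponential sum over $K<n\le Z$ with frequencies
$\lambda_n=2\sqrt n$, for which $\delta_n\gg n^{-1/2}$. By \eqref{eq:mv},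
\[
\mathcal M_T(|D_Z-D_K|^2)\ll\sum_{n>K}\frac{d(n)^2}{n^{3/2}}+\frac1T\sum_{n\le T^2}\frac{d(n)^2}n,
\]
and the last term tends to $0$ as $T\to\infty$. Hence $\limsup_T\mathcal M_T(|D-D_K|^2)\to0$ as $K\to\infty$. Also
$\lim_T\mathcal M_T(D_K^2)=\frac1{4\pi^2}\sum_{n\le K}b_n^2$ is bounded in $K$, so, writing $D+D_K=(D-D_K)+2D_K$, we see that
$\limsup_T\mathcal M_T(|D+D_K|^2)$ is bounded in $K$. By
Cauchy--Schwarz,
\[
\limsup_{T\to\infty}\bigl|\mathcal M_T(D^2e(-\omega t))-\mathcal M_T(D_K^2e(-\omega t))\bigr|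
\le\limsup_{T\to\infty}\mathcal M_T(|D-D_K|^2)^{1/2}\,\mathcal M_T(|D+D_K|^2)^{1/2}\to0
\]
as $K\to\infty$. Thus $(c_K(\omega))_K$ is a Cauchy sequence, and $\mathcal M_T(D^2e(-\omega t))$ converges to its limit.
\end{proof}

\begin{lemma}\label{lem:cG}
If $\omega\ne0$, then $\mathcal M_T\bigl(G\,e(-\omega t)\bigr)\to c(\omega)/(\pi i\omega)$ as $T\to\infty$. Moreover there is a constant $C_0$ with
$|\mathcal M_T(G)|\le C_0$ for all large $T$.
\end{lemma}

\begin{proof}
Let $\omega\ne0$. Integrate by parts and insert \eqref{eq:Eprime}; the boundary terms and the term $2E/t$ contribute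
$O_\omega(\log^4T)$, and the constant $3c$ contributes $O_\omega(1)$:
\[
\int_T^{2T}E(t)e(-\omega t)\,dt=\frac1{2\pi i\omega}\int_T^{2T}E'(t)e(-\omega t)\,dt+O_\omega(\log^4T)
=\frac1{\pi i\omega}\int_T^{2T}D(t)^2e(-\omega t)\,dt+O_\omega(\log^4T).
\]
Integration by parts also shows that the terms $\pi^{-2}\log^2t-2\kappa\log t$ of $G$ contribute $O_\omega(\log^2T)$. Divide by
$T$ and use Lemma~\ref{lem:cD}.

For $\omega=0$ let $W(X)=\int_2^XR$, so $W(X)\ll X^2$ by \eqref{eq:lautsang}. With $x=t^2$,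
\[
\int_T^{2T}G\,dt=\frac12\int_{T^2}^{4T^2}R(x)x^{-3/2}dx
=\frac12\Bigl[W(x)x^{-3/2}\Bigr]_{T^2}^{4T^2}+\frac34\int_{T^2}^{4T^2}W(x)x^{-5/2}dx\ll T.\qedhere
\]
\end{proof}

\subsection{Two frequencies}

Here is the method in its smallest case. For real $\phi$ the polynomial
\[
P(t)=1+\tfrac12\cos(2\pi\Omega t-\phi)=1+\tfrac14e^{-i\phi}e(\Omega t)+\tfrac14e^{i\phi}e(-\Omega t),\qquad
\Omega=2(\sqrt2-1),
\]
is positive and has mean $1$. In \eqref{eq:DK2} the frequencies $\pm\Omega$ arise only from the pairs $(m,n)=(1,2)$ and $(2,1)$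
(see Lemma~\ref{lem:freq}), so $c(\pm\Omega)=b_1b_2/(4\pi^2)$ with $b_1=1$ and $b_2=2^{1/4}$. By Lemma~\ref{lem:cG},
\[
\mathcal M_T(GP)-\mathcal M_T(G)\longrightarrow
\frac{b_1b_2}{4\pi^2}\cdot\frac14\cdot\frac{e^{i\phi}-e^{-i\phi}}{\pi i\,\Omega}
=\frac{2^{1/4}\sin\phi}{16\pi^3(\sqrt2-1)} .
\]
With $\phi=\frac\pi2$ this shows that if $G\le A$ for all large $t$, then $A\ge-C_0+2^{1/4}/(16\pi^3(\sqrt2-1))$. One pair of
frequencies gains a fixed amount. To beat $C_0$ we must make many pairs $(m,n)$ contribute at the same time, with a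
single nonnegative weight of mean $1$ and with phases chosen so that the contributions add up to an unbounded total.

\subsection{The test polynomial}

Let $Q$ be the set of squarefree integers $q\le N$, let $\phi_q$ $(q\in Q)$ be real, and put
\begin{equation}\label{eq:P}
P(t)=\frac1{2\pi}\int_0^{2\pi}\prod_{q\in Q}\bigl(1+\cos(4\pi\sqrt q\,t-\phi_q-\theta)\bigr)\,d\theta .
\end{equation}
Clearly $P\ge0$. Expand each factor as $\sum_{\nu_q\in\{-1,0,1\}}2^{-|\nu_q|}e^{i\nu_q(4\pi\sqrt q\,t-\phi_q-\theta)}$. The average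
over $\theta$ keeps exactly the terms with $\sum\nu_q=0$, so
\begin{equation}\label{eq:Pexp}
P(t)=\sum_{\substack{\nu\in\{-1,0,1\}^Q\\ \sum\nu_q=0}}2^{-\sum|\nu_q|}\,e^{-i\sum\nu_q\phi_q}\;
e\Bigl(2t\sum_q\nu_q\sqrt q\Bigr).
\end{equation}
By linear independence distinct $\nu$ give distinct frequencies, so only $\nu=0$ contributes to the mean and
$\mathcal M_T(P)\to1$. For $N=2$ this is the polynomial of the
previous subsection with $\phi=\phi_2-\phi_1$. The average over $\theta$ has a purpose: without it $P$ would also contain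
frequencies such as $2\sqrt q$, which occur in \eqref{eq:DK2} for all pairs $(a^2q,b^2q)$ with $|a-b|=1$, and sums such as
$2(\sqrt m+\sqrt n)$. With it, only the differences in \eqref{eq:DK2} matter:

\begin{lemma}\label{lem:freq}
Let $\nu\in\{-1,0,1\}^Q$, $\nu\ne0$, $\sum\nu_q=0$, and $\omega=-2\sum\nu_q\sqrt q$. Then $\omega\ne0$, and $c(\omega)=0$
unless there are
distinct $m,n\in Q$ with $\nu_m=-1$, $\nu_n=1$ and $\nu_q=0$ otherwise. In that case $\omega=2(\sqrt m-\sqrt n)$, the ordered pair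
$(m,n)$ is determined by $\omega$, and $c(\omega)=b_mb_n/(4\pi^2)$.
\end{lemma}

\begin{proof}
By linear independence $\omega\ne0$. If $c(\omega)\ne0$, then by Lemma~\ref{lem:cD} $\omega$ is a frequency in
\eqref{eq:DK2} for some $K$, so
\[
-2\sum_q\nu_q\sqrt q=\omega=2\bigl(\pm\sqrt{m'}\pm'\sqrt{n'}\bigr)=2\bigl(\pm a\sqrt{q_1}\pm'b\sqrt{q_2}\bigr)
\]
for some signs, $m'=a^2q_1$, $n'=b^2q_2$ with $a,b\ge1$ and $q_1,q_2$ squarefree. If $q_1=q_2$, linear independence shows that at most one $\nu_q$ is nonzero,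
which contradicts $\nu\ne0$, $\sum\nu_q=0$. So $q_1\ne q_2$. Comparing coefficients, $q_1,q_2\in Q$, the vector $\nu$ is supported on
$\{q_1,q_2\}$, and $a=b=1$ because $|\nu_q|\le1$. Since $\sum\nu_q=0$, the two nonzero entries have opposite signs. Calling $m$
the index with $\nu_m=-1$ and $n$ the other, $\omega=2(\sqrt m-\sqrt n)$.

Conversely, let $\nu$ be of this form. By linear independence $\omega$ determines $\nu$, hence $(m,n)$. The argument just
given shows that the frequency $\omega$ arises in \eqref{eq:DK2}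
only from the cosine terms with $\{m',n'\}=\{m,n\}$, that is, from the ordered pairs $(m,n)$ and $(n,m)$; the sine terms
have frequencies in which the two signs agree. Each of the two pairs
contributes $\frac12\cdot\frac1{4\pi^2}b_mb_n$ to the coefficient of $e(\omega t)$ as soon as $K\ge N$.
\end{proof}

For $\nu$ as in the second part of Lemma~\ref{lem:freq} the term in \eqref{eq:Pexp} is
$\frac14e^{i(\phi_m-\phi_n)}e(-\omega t)$. Sum the limits of
Lemma~\ref{lem:cG} over the finitely many frequencies of $P$; the term $\nu=0$ is $\mathcal M_T(G)$. This gives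
\begin{align}
\mathcal M_T(GP)-\mathcal M_T(G)&\longrightarrow\sum_{\substack{m,n\in Q\\m\ne n}}
\frac14e^{i(\phi_m-\phi_n)}\cdot\frac{b_mb_n}{4\pi^2}\cdot\frac1{2\pi i(\sqrt m-\sqrt n)}\notag\\
&=\frac1{32\pi^3}\sum_{\substack{m,n\in Q\\m\ne n}}b_mb_n\,\frac{\sin(\phi_m-\phi_n)}{\sqrt m-\sqrt n},\label{eq:correlation}
\end{align}
where the last step adds the terms of $(m,n)$ and $(n,m)$.

\subsection{The choice of phases}

We want the double sum in \eqref{eq:correlation} to be large of either sign. Take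
\[
\phi_q=4\pi\sigma\sqrt q,\qquad\sigma\in\{1,-1\}.
\]
By \eqref{eq:P}, if $P_0$ denotes the weight with all phases $0$, the new weight is $P(t)=P_0(t-\sigma)$. It is concentrated one unit
after ($\sigma=1$) or before ($\sigma=-1$) the points where all $2\sqrt q\,t$ are nearly equal modulo $1$. The double sum becomes
$\sigma\Sigma_N$ with
\[
\Sigma_N=\sum_{\substack{m,n\in Q\\m\ne n}}b_mb_n\,\frac{\sin4\pi(\sqrt m-\sqrt n)}{\sqrt m-\sqrt n} .
\]

\begin{lemma}\label{lem:Sigma}
$\Sigma_N\to+\infty$ as $N\to\infty$.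
\end{lemma}

\begin{proof}
The kernel is positive definite: $\dfrac{\sin4\pi x}x=\pi\displaystyle\int_{-2}^2e(xy)\,dy$, with value $4\pi$ at $x=0$. Adding and
subtracting the diagonal,
\[
\Sigma_N=\pi\int_{-2}^2\Bigl|\sum_{q\in Q}b_q\,e(\sqrt q\,y)\Bigr|^2dy-4\pi\sum_{q\in Q}b_q^2 .
\]
The last sum is bounded. For $|y|\le1/(8\sqrt N)$ and $q\le N$ we have $|2\pi\sqrt q\,y|\le\pi/4$, so
$\mathrm{Re}\,e(\sqrt q\,y)\ge2^{-1/2}$. This interval has length $1/(4\sqrt N)$, and $b_q\ge N^{-3/4}d(q)$. Hence the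
first term is at least
\[
\frac1{4\sqrt N}\cdot\frac12\Bigl(\sum_{q\in Q}b_q\Bigr)^2\ge\frac1{8N^2}\Bigl(\sum_{q\le N}\mu^2(q)d(q)\Bigr)^2 .
\]
It remains to see that $\sum_{q\le N}\mu^2(q)d(q)\gg N\log N$; then the right-hand side is $\gg\log^2N$. Since
$(1-X)^2(1+2X)=1-3X^2+2X^3$, we have
\[
\sum_q\mu^2(q)d(q)q^{-s}=\prod_p(1+2p^{-s})=\zeta(s)^2H(s),\qquad H(s)=\prod_p(1-3p^{-2s}+2p^{-3s}),
\]
and $H(s)=\sum_kh_kk^{-s}$ converges absolutely for $\mathrm{Re}\,s>\frac12$. In particular $\sum_k|h_k|k^{-1}\log(2k)<\infty$. Therefore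
\[
\sum_{q\le N}\mu^2(q)d(q)=\sum_{k\le N}h_k\sum_{j\le N/k}d(j)
=\sum_{k\le N}h_k\Bigl(\frac Nk\log\frac Nk+O\Bigl(\frac Nk\Bigr)\Bigr)\sim H(1)\,N\log N,
\]
and $H(1)=\prod_p(1-\frac1p)^2(1+\frac2p)>0$, since the product converges absolutely and has positive factors.
\end{proof}

\subsection{Conclusion}

Suppose that $G(t)\le A$ for all large $t$. Take $\sigma=1$. Since $P\ge0$ and $\mathcal M_T(P)\to1$,
\[
\limsup_{T\to\infty}\mathcal M_T(GP)\le\lim_{T\to\infty}A\,\mathcal M_T(P)=A .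
\]
On the other hand, by \eqref{eq:correlation} and the bound $|\mathcal M_T(G)|\le C_0$ of Lemma~\ref{lem:cG},
\[
\liminf_{T\to\infty}\mathcal M_T(GP)\ge-C_0+\frac{\Sigma_N}{32\pi^3} .
\]
Here $A$ and $C_0$ do not depend on $N$, so Lemma~\ref{lem:Sigma} gives a contradiction for large $N$. If instead
$G(t)\ge-A$ for all large $t$, take $\sigma=-1$: then $\liminf_T\mathcal M_T(GP)\ge-A$, while
$\limsup_T\mathcal M_T(GP)\le C_0-\Sigma_N/(32\pi^3)$, again a contradiction for large $N$. Hence $\limsup_{t\to\infty}G(t)=+\infty$ and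
$\liminf_{t\to\infty}G(t)=-\infty$. Since $G(t)=R(t^2)/t^2$, this is Theorem~\ref{thm:signs}.\qed

\begin{thebibliography}{9}
\bibitem{kokyuroku}
\emph{The Remainder Term in the Dirichlet Divisor Problem},
\url{http://www.kurims.kyoto-u.ac.jp/%7Ekyodo/kokyuroku/contents/pdf/0958-18.pdf}.

\bibitem{ivic}
Ivi\'c, \emph{The Riemann Zeta-Function}.

\bibitem{titchmarsh}
Titchmarsh, \emph{The Theory of the Riemann Zeta-function}.
\end{thebibliography}

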